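# Edge counts under degree, matching and clique bounds: odd components and the pentagon

## 1. Paths, cycles and pentagons

Consider graphs in which every vertex has degree at most $2$, there are no three pairwise disjoint edges, and there is no triangle. How many edges can such a graph have?

The components of such a graph are paths (possibly single vertices) and cycles. A path with $e$ edges contains $\lceil e/2\rceil$ disjoint edges, so it has at most twice as many edges as its matching number. A cycle of length $\ell$ contains $\lfloor \ell/2\rfloor$ disjoint edges. So an even cycle has exactly twice its matching number of edges, and an odd cycle has one more than that. Matching numbers add up over components, hence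
$$e(G)\le 2\nu(G)+\#\{\text{odd cycles of }G\}.$$
Without triangles, every odd cycle has length at least $5$ and uses up two disjoint edges. With $\nu\le 2$ there is at most one odd cycle, so $e(G)\le 5$, and the pentagon $C_5$ attains this. With at most $n$ disjoint edges the same argument gives $2n+\lfloor n/2\rfloor$, attained by $\lfloor n/2\rfloor$ pentagons and, if $n$ is odd, one path with two edges. If triangles are allowed, each odd cycle costs only one disjoint edge. The maximum then is $3n$, attained by $n$ triangles. So forbidding the triangle has a price.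

Three things are visible here. There is a base amount $2n$, which stars already reach. Beyond it, only components with an odd number of vertices bring a bonus. And the clique condition decides how large an odd component must be before it brings one. These notes carry this out for all degrees and all clique sizes.

## 2. Three bounds at once

All graphs are finite and simple. $\Delta(G)$ is the maximum degree, $\nu(G)$ the matching number (the maximum number of pairwise disjoint edges), $\omega(G)$ the clique number, $e(G)$ the number of edges, $V\setminus N(v)$ the set of vertices not adjacent to $v$ (it contains $v$).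

Let $i\ge2$, $j\ge2$, $3\le k\le i$ be integers. The question, from "Edge-Extremal Graphs Under Degree And Matching Number Restrictions", is to find the maximum number of edges of a graph with $\Delta(G)<i$, $\nu(G)<j$ and $\omega(G)<k$, as an explicit function of $i,j,k$, with a graph attaining it for each triple. For $k>i$ the clique condition follows from the degree condition.

We put
$$d=i-1,\qquad n=j-1,\qquad r=k-1,$$
so the conditions read $\Delta\le d$, $\nu\le n$, $\omega\le r$. Since $3\le k\le i$, we have $d\ge2$, $2\le r\le d$, $n\ge1$ (for $i=2$ there is no admissible $k$). Everything below works for $d\ge2$ and $2\le r\le d+1$. The value $r=d+1$ means no clique restriction. Let $M$ denote the maximum.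

Two textbook theorems are used. The **Tutte–Berge formula** says that for every graph $G$ there is $A\subseteq V(G)$ with
$$2\nu(G)=|V(G)|+|A|-\mathrm{odd}(G-A),$$
where $\mathrm{odd}$ counts components with an odd number of vertices. **Turán's theorem** says that among graphs on $m$ vertices with $\omega\le r$, the complete $r$-partite graph $T_r(m)$ with part sizes differing by at most one has the most edges; in particular $2e\le(1-\frac1r)m^2$.

## 3. The gain of an odd component

**Definition.** An *$s$-block* is a graph $H$ on $2s+1$ vertices with $\Delta(H)\le d$ and $\omega(H)\le r$. Its *gain* is $e(H)-ds$. Let $\gamma(s)$ be the maximum gain of an $s$-block ($s\ge0$), and let $H_s$ be an $s$-block attaining it.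

For $d=2$ the pentagon is a $2$-block with gain $5-4=1$. Always $\gamma(0)=0$. For $d=2$, $r=2$ we have $\gamma(1)=0$, since three vertices without a triangle carry at most two edges.

**Lemma 1.** $M=dn+\max\sum_l\gamma(s_l)$, the maximum over finite (possibly empty) lists of integers $s_l\ge1$ with $\sum s_l\le n$.

*Proof.* Take $A$ from the Tutte–Berge formula. Since $|V|=|A|+\sum_C|C|$ over the components $C$ of $G-A$, the formula becomes
$$\nu(G)=|A|+\sum_C\lfloor |C|/2\rfloor .$$
At most $d|A|$ edges meet $A$, so $e(G)\le d|A|+\sum_Ce(C)$. If $|C|=2s$, then $e(C)\le \frac12 d\cdot 2s=ds$. If $|C|=2s+1$, then $C$ is an $s$-block and $e(C)\le ds+\gamma(s)$. Summing,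
$$e(G)\le d\,\nu(G)+\sum_{|C|\text{ odd}}\gamma(s_C)\le dn+\sum\gamma(s_C),$$
where in the last sum we keep only the positive terms. They have $s_C\ge1$, and $\sum s_C\le\nu(G)\le n$.

Conversely, given a list, take the disjoint union of the $H_{s_l}$ and $n-\sum s_l$ stars $K_{1,d}$. A graph on $2s+1$ vertices has $\nu\le s$, so the union has $\nu\le n$. It has $\Delta\le d$ and $\omega\le r$ (stars have $\omega=2\le r$), and its number of edges is $dn+\sum\gamma(s_l)$. $\square$

So we need the function $\gamma$, and then a packing problem. It is convenient to measure what a block lacks.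

**Definition.** For a graph $H$ on $m=2s+1$ vertices with $\Delta\le d$, put $\mathrm{def}(v)=d-\deg v\ge0$ and $D=\sum_v\mathrm{def}(v)=dm-2e(H)$. A vertex is *full* if $\mathrm{def}(v)=0$.

Substituting $2e(H)=d(2s+1)-D$,
$$e(H)-ds=\frac{d-D}2. \tag{1}$$
For the pentagon and $d=2$: $D=0$, gain $1$. For the pentagon and $d=3$: $D=5$, gain $-1$. From (1), $D\equiv d\pmod 2$. With $h=\lfloor d/2\rfloor$ we get $\gamma(s)\le h$ always, and $\gamma(s)=h$ exactly when some $s$-block has $D\le1$.

## 4. Two values of $d$ by hand, and where Turán's theorem stops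

**Degree $4$, no triangles ($d=4$, $r=2$).** The first thing to try for an upper bound on $\gamma(s)$ is Turán's theorem. For nine vertices ($s=4$) it allows $20$ edges, for $K_{4,5}$. But $K_{4,5}$ has vertices of degree $5$, and the degree condition alone gives at most $18$ edges. So Turán's theorem is too weak here. Bipartite graphs are not good examples either. A bipartite graph on $2s+1$ vertices has a side with at most $s$ vertices, so it has at most $ds$ edges and gain at most $0$.

Can nine vertices carry $18$ edges, that is, is there a $4$-regular triangle-free graph on nine vertices? Let $v\sim w$, $N(v)=\{w,x_1,x_2,x_3\}$, $N(w)=\{v,y_1,y_2,y_3\}$. These sets are disjoint and independent, and one vertex $z$ is left. Let $z$ be adjacent to $a$ of the $x$'s and $b$ of the $y$'s, so $a+b=4$ and, as $a,b\le3$, both are at least $1$. If $x_i\sim z$, then the neighbors of $x_i$ are $v$, $z$ and two of the three $y$'s. It misses all $b$ of the $y$'s adjacent to $z$, so $b\le1$. In the same way $a\le1$. This contradicts $a+b=4$. So $\gamma(4)\le1$.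

Gain $1$ is possible. Take a vertex $x$ with two neighbors $y,y'$, join $y$ to $b_1,b_2,b_3$ and $y'$ to $b_1',b_2',b_3'$, and join every $b$ to every $b'$. All degrees are $4$ except $\deg x=2$, there is no triangle, and there are $34/2=17=4\cdot4+1$ edges. On eleven vertices the ceiling $h=2$ is reached. Take sets of sizes $1,2,3,3,2$ arranged in a pentagon, all pairs of consecutive sets completely joined, except that the two sets of size $3$ are joined by a $2$-regular bipartite graph. This graph is $4$-regular and triangle-free, with $22=4\cdot 5+2$ edges. So $\gamma(4)=1$, $\gamma(5)=2$.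

Already here the packing is not "as many best blocks as possible". For $n=9$, one $5$-block and four stars give gain $2$. One $5$-block and one $4$-block use $5+4=9$ and give gain $3$.

**Degree $5$, no $K_4$ ($d=5$, $r=3$).** On seven vertices, $T_3(7)=K_{3,2,2}$ has degrees $4,4,4,5,5,5,5$, so it respects the degree condition. Turán's theorem then is sharp: $D\ge3$ and $\gamma(3)=(5-3)/2=1$. On nine vertices, $K_{3,3,3}$ is $6$-regular. Delete a matching with four edges, and then one more edge at the vertex missed by it. This leaves $D=1$, so $\gamma(4)=2=h$.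

In both cases the gain is positive from some size on and climbs to $h$ after a few more steps. The theorem says that this is the general picture.

## 5. The formula

Put
$$h=\Big\lfloor\frac d2\Big\rfloor,\quad \sigma=\Big\lfloor\frac{rd}{2(r-1)}\Big\rfloor,\quad p=2\sigma+1-d,\quad u=(r-1)(2\sigma+1)-rd .$$
In the original letters, $h=\lfloor\frac{i-1}2\rfloor$, $\sigma=\big\lfloor\frac{(k-1)(i-1)}{2(k-2)}\big\rfloor$, $p=2\sigma+2-i$, $u=(k-2)(2\sigma+1)-(k-1)(i-1)$. From $\sigma\le\frac{rd}{2(r-1)}<\sigma+1$ the integer $rd-2(r-1)\sigma$ lies between $0$ and $2r-3$, so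
$$-(r-2)\le u\le r-1.$$
Next,
$$\alpha=\begin{cases}\frac{(r-1+u)p}{2}&u\le 0\\[2pt] \min\{h,\frac{(r-2)p}{2}+1\}&u=1\\ h&u\ge2\end{cases}\qquad
\tau=\begin{cases}0&r\ge3,\ \alpha=h\\ 1&r\ge 3,\ \alpha<h\\ \lceil\frac{d-2}{4}\rceil & r=2,\ d\text{ even}\\ \min\{\frac{d-3}{2},\lceil\frac{d+3}{4}\rceil\}& r=2,\ d\text{ odd}\end{cases}$$
For $r=2$: $\sigma=d$, $u=1$, $p=d+1$, $\alpha=1$. Finally
$$Q=\Big\lfloor\frac n{\sigma+\tau}\Big\rfloor,\qquad S=n-(Q+1)\sigma,\qquad B=h-\alpha-\tau .$$
The meaning: $\sigma$ is the first block size that can have positive gain, $\alpha$ is the gain there, and after $\tau$ further steps the ceiling $h$ is reached. The steps before the last each add $1$, and the last adds $1+B$.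

**Theorem 2.** Let $d\ge2$, $2\le r\le d+1$, $n\ge1$. Then
$$M=dn+\Gamma,\qquad \Gamma=\begin{cases} hQ & \text{if } S<0,\\ \max\big\{\,hQ,\ \alpha(Q+1)+S+B\lfloor S/\tau\rfloor\,\big\}&\text{if }S\ge 0,\end{cases}$$
with $d=i-1$, $n=j-1$, $r=k-1$. (If $\tau=0$ then $S<0$ automatically.) So there is an explicit closed form for every admissible $(i,j,k)$.

Extremal graphs are the following. If $\Gamma=hQ$, take $Q$ copies of $H_{\sigma+\tau}$ and $n-Q(\sigma+\tau)$ stars $K_{1,d}$, disjoint. Otherwise, with $f=\lfloor S/\tau\rfloor$, take $f$ copies of $H_{\sigma+\tau}$, one copy of $H_{\sigma+S-f\tau}$ and $Q-f$ copies of $H_\sigma$. The blocks are explicit: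

- for $r\ge3$: $H_\sigma$ is built in Section 8 according to the value of $u$ and, if $\tau=1$, $H_{\sigma+1}$ is built at the end of that section;
- for $r=2$: $H_{d+x}$ with $0\le x<\tau$ is construction (T1) of Section 9 with $\delta=x$; $H_{d+\tau}$ is (T2) if $d\equiv2\pmod4$ and (T3) if $d\equiv0\pmod4$; if $d$ is odd, it is (T1) with $\delta=\tau$ when $\tau=\frac{d-3}2$, and otherwise (T4) if $d\equiv1$ and (T5) if $d\equiv3\pmod4$.

For $d=4$, $r=2$ we get $h=2$, $\sigma=4$, $\alpha=1$, $\tau=1$, $B=0$. With $n=9$: $Q=1$, $S=1$ and $\Gamma=\max\{2,\,2+1\}=3$, as found by hand. For $d=6$, $r=2$: $h=3$, $\sigma=6$, $\alpha=1$, $\tau=1$, $B=1$. With $n=13$: $Q=1$, $S=1$, $\Gamma=\max\{3,\,2+1+1\}=4$, from one $7$-block with gain $3$ and one $6$-block with gain $1$.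

The whole theorem comes down to the values of $\gamma$.

**Proposition 3.**
(i) $\gamma(s)\le0$ for $s<\sigma$.
(ii) $\gamma(\sigma+x)=\alpha+x$ for $0\le x<\tau$.
(iii) $\gamma(\sigma+\tau)=h$.
Also $B\ge0$ and $0\le\alpha\le h\le\sigma$.

## 6. Packing the blocks

**Step 1. Proposition 3 implies Theorem 2.** The purpose is to solve the packing problem of Lemma 1. By (i), items $s<\sigma$ may be dropped from a list. Since $\gamma\le h$, by (iii) an item $s>\sigma+\tau$ may be replaced by $\sigma+\tau$. So all items have the form $s=\sigma+x$ with $0\le x\le\tau$, and such an item has value $\alpha+x$, plus $B$ if $x=\tau$ (because $\alpha+\tau+B=h$). Here $\sigma\ge1$, as $\frac{rd}{2(r-1)}>\frac d2\ge1$. Consider lists of $q$ items.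

If $q\le Q$, the value is at most $hq\le hQ$. The value $hQ$ is attained by $Q$ items $\sigma+\tau$, since $Q(\sigma+\tau)\le n$.

If $q\ge Q+1$, feasibility forces $S_q:=n-q\sigma\ge0$. As $n<(Q+1)(\sigma+\tau)\le q(\sigma+\tau)$, we have $S_q<q\tau$. In particular $\tau\ge1$, and for $\tau=0$ this case does not occur and $S=n-(Q+1)\sigma<0$. If $f$ items have $x=\tau$, then $f\tau\le\sum x\le S_q$. So the value, which is $\alpha q+\sum x+Bf$, is at most
$$V(q)=\alpha q+S_q+B\lfloor S_q/\tau\rfloor ,$$
using $B\ge0$. This is attained: $\lfloor S_q/\tau\rfloor<q$, so take $\lfloor S_q/\tau\rfloor$ items with $x=\tau$, one with $x=S_q-\tau\lfloor S_q/\tau\rfloor<\tau$, and the rest with $x=0$; the total size is $q\sigma+S_q=n$. Finally $S_{q+1}=S_q-\sigma$, so $V(q)-V(q+1)\ge\sigma-\alpha\ge0$. Hence $q=Q+1$ is best among these $q$, and it is feasible exactly when $S=S_{Q+1}\ge0$. This is the formula for $\Gamma$, and the optimal lists just used are those of the extremal graphs in Theorem 2. $\square$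

**Step 2. The inequalities in Proposition 3.** We dispose of $B\ge0$ and $0\le\alpha\le h\le\sigma$. Since $\frac{rd}{2(r-1)}>\frac d2$, we have $\sigma\ge h$. For $r=2$, $\alpha=1\le h$. For $r\ge3$ the formula gives $\alpha\ge0$ (we will see $p\ge1$ in Section 7, and $r-1+u\ge1$), and Section 8 proves $\gamma(\sigma)=\alpha$, so $\alpha$ is an integer and $\alpha\le h$ by (1). For $r\ge3$, $B\ge0$ is then clear from the definition of $\tau$. For $r=2$, $B\ge0$ says $\tau\le h-1$. If $d$ is odd, $h-1=\frac{d-3}2$ and this holds by definition. If $d$ is even, $\lceil\frac{d-2}4\rceil\le\frac{d-2}2=h-1$, since $\frac{d-2}2$ is an integer that is at least $\frac{d-2}4$.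

It remains to prove (i), (ii), (iii). For any $s$ write $m=2s+1$, $p(s)=m-d$ and $u(s)=(r-1)m-rd$, so that
$$m=r\,p(s)-u(s),\qquad d=(r-1)\,p(s)-u(s). \tag{2}$$

## 7. Below $\sigma$: Turán's theorem suffices

**Step 3. Proof of (i).** Here we show that blocks with $s<\sigma$ have no positive gain. The number $u(s)$ grows by $2(r-1)$ when $s$ grows by $1$, and $-(r-2)\le u(\sigma)\le r-1$. So $s<\sigma$ holds if and only if $u(s)\le-(r-1)$. Assume this.

If $m\le d$, then $e\le\binom m2=sm\le sd$. Otherwise $p=p(s)\ge1$, and with $t=-u(s)\ge r-1$ we have $m=rp+t$, $d=(r-1)p+t$.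

If $t=r-1$, then $T_r(m)$ has $r-1$ parts of size $p+1$ and one of size $p$. Its vertices have degrees $m-p-1=d-1$ and $m-p=d$ respectively. Its deficiency sum is $t(p+1)=(r-1)p+(r-1)=d$. By Turán's theorem every block has $D\ge d$.

If $t\ge r$, then $2e\le(1-\frac1r)m^2$ gives $D=dm-2e\ge m\big(d-m+\frac mr\big)=m\big(\frac mr-p\big)=\frac{mt}r\ge m>d$.

In all cases the gain is at most $0$, by (1). $\square$

**Step 4. At $s=\sigma$ we have $p\ge1$.** This makes the part sizes below meaningful. From $\sigma\ge h$ we get $m=2\sigma+1\ge d$, so $p\ge0$. If $p=0$, then $u=-m=-d\le-(r-1)$, which contradicts $u\ge-(r-2)$.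

## 8. Blocks for $r\ge3$: complete multipartite graphs with a few edges removed

Let $r\ge3$, $m=2\sigma+1=rp-u$, $d=(r-1)p-u$. If $u\ge1$, then $p\ge2$, because $p=1$ would give $d=r-1-u\le r-2$, while $r\le d+1$.

**Definition.** Let $R\ge2$ parts of equal size $N$ be given, and let $(a,b)$ be the $b$-th vertex of the $a$-th part. The *round-robin order* is $(1,1),(2,1),\dots,(R,1),(1,2),\dots,(R,2),\dots,(R,N)$.

Consecutive vertices lie in different parts, also cyclically. So pairing them off in order gives a matching of the complete $R$-partite graph that misses at most one vertex (the *round-robin matching*). If there are at least three vertices, the cyclic order is a Hamilton cycle. For $R=N=3$ the matching consists of $(1,1)(2,1)$, $(3,1)(1,2)$, $(2,2)(3,2)$, $(1,3)(2,3)$ and misses $(3,3)$. This is the matching used in Section 4.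

In the constructions we delete an edge set $F$ from a complete $r$-partite graph, so $\omega\le r$ is kept. The aim is that each vertex loses exactly its excess over $d$. If exactly one vertex $v$ that must lose one edge has no $F$-edge so far, we add to $F$ an *extra edge* $vv'$ with $v'$ in any other part. It is not already in $F$, since $v$ has no $F$-edge. It makes $v$ full and lowers $v'$ from $d$ to $d-1$, so $D=1$.

**Step 5. $u=-t$ with $0\le t\le r-2$: the Turán graph.** We compute $\gamma(\sigma)$ exactly. $T_r(m)$ with $m=rp+t$ has $t$ parts of size $p+1$ (degree $d-1$) and $r-t$ parts of size $p$ (degree $d$). So it is a block, and by Turán's theorem the minimum of $D$ is $t(p+1)$. Thus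
$$\gamma(\sigma)=\frac{d-t(p+1)}2=\frac{(r-1)p+t-tp-t}2=\frac{(r-1-t)p}2=\alpha .$$
For $t=0$ we have $D=0$ and $\alpha=h$. For $t\ge1$ we have $D\ge2$ and $\alpha<h$.

**Step 6. $2\le u\le r-1$: the ceiling is reached at once.** Take $u$ parts of size $p-1\ge1$ (degree $m-p+1=d+1$) and $r-u$ parts of size $p$ (degree $d$). The total is $rp-u=m$. Delete a round-robin matching on the $u\ge2$ small parts, plus an extra edge if $u(p-1)$ is odd. Then $D\le1$, so $\gamma(\sigma)=h=\alpha$.

**Step 7. $u=1$: construction.** Here $m=rp-1$ and $d=(r-1)p-1$. As $m$ is odd, $rp$ and hence $(r-2)p$ are even. We want gain $\alpha=\min\{h,\frac{(r-2)p}2+1\}$.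

*$p=2$.* From $K_{2,\dots,2,1}$ on $2r-1$ vertices (degree $2r-3=d$, and $d+1$ at the singleton part) delete one edge at the singleton. Then $D=1$ and the gain is $h=r-2=\alpha$.

*$p\ge3$.* First see what $r$-partite graphs give. If some part has at least $p+1$ vertices, each of them has deficiency at least $1$, so $D\ge p+1$. Otherwise all parts have at most $p$ vertices, and as $m=rp-1$, exactly one has $p-1$ and the others have $p$. Each vertex of the part with $p-1$ vertices sees $d+1$ vertices outside, so it misses one of them. A vertex in a part of size $p$ sees exactly $d$ vertices outside, so every miss counts as deficiency there. Hence $D\ge p-1$. So $r$-partite blocks have gain at most $\frac{d-(p-1)}2=\frac{(r-2)p}2$. A graph that is not $r$-partite does better by one. Let $T$ be $K_{p-1,p-1}$ with one edge subdivided by a new vertex $c$. It is triangle-free, since the two neighbors of $c$ are no longer adjacent. Join $T$ completely to the complete $(r-2)$-partite graph with parts of size $p$. Then $\omega\le(r-2)+2=r$, and there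 are $(r-2)p+2(p-1)+1=m$ vertices. A vertex in a part of size $p$ has degree $m-p=d$. A vertex of $T$ other than $c$ has degree $(r-2)p+p-1=d$. The degree of $c$ is $(r-2)p+2$, so $\mathrm{def}(c)=p-3$. Thus $D=p-3$ and the gain is $\frac{d-p+3}2=\frac{(r-2)p}2+1$.

For $p=3,4$ we have $D\le1$, so this gain equals $h$ and $\gamma(\sigma)=h=\alpha$. For $p\ge5$ we have $D\ge2$, so $\frac{(r-2)p}2+1\le h-1$ and $\alpha=\frac{(r-2)p}2+1<h$. In that case we know $\gamma(\sigma)\ge\alpha$.

**Step 8. $u=1$, $p\ge5$: upper bound.** We show $D\ge p-3$ for every $\sigma$-block, which by (1) gives $\gamma(\sigma)\le\alpha$. Suppose $D\le p-4$. The plan is to find a clique of $r$ full vertices. It forces an almost $r$-partite structure with one irregular vertex, and we then count deficiencies around that vertex.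

At most $D$ vertices are not full. A full vertex $v$ has $|V\setminus N(v)|=m-d=p$. A clique of $l\le r-1$ full vertices (possibly $l=0$) has at least $m-lp\ge m-(r-1)p=p-1>D$ common neighbors, so a full one. Hence there is a clique $\{v_1,\dots,v_r\}$ of full vertices. As $\omega\le r$, no vertex is adjacent to all of them, so the sets $V\setminus N(v_l)$ cover $V$. Their sizes sum to $rp=m+1$. So exactly one vertex $z$ lies in two of these sets, say those of $v_1$ and $v_2$, and every other vertex lies in exactly one. Put $B_l=(V\setminus N(v_l))\setminus\{z\}$. Then $|B_1|=|B_2|=p-1$, $|B_l|=p$ for $l\ge3$, and $V=B_1\sqcup\dots\sqcup B_r\sqcup\{z\}$.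

Each $B_l$ is independent: two adjacent vertices of $B_l$ would form $K_{r+1}$ with the $v_{l'}$, $l'\ne l$, to all of which they are adjacent. For $l\ge3$ the vertex $v_l$ is adjacent to everything outside $B_l$, in particular to $z$. Let $Z_l=N(z)\cap B_l$ and $z_l=|Z_l|$ for $l=1,2$. There is no edge between $Z_1$ and $Z_2$, since it would form $K_{r+1}$ with $z,v_3,\dots,v_r$.

Suppose $z_1,z_2\ge1$. There are $m-(p-1)=d+1$ vertices outside $B_1$, and $y\in Z_1$ misses all $z_2$ vertices of $Z_2$, so $\mathrm{def}(y)\ge z_2-1$. Likewise $\mathrm{def}(y)\ge z_1-1$ for $y\in Z_2$. The set $V\setminus N(z)$ contains $z$, $B_1\setminus Z_1$ and $B_2\setminus Z_2$, so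
$$\mathrm{def}(z)=|V\setminus N(z)|-p\ge1+2(p-1)-z_1-z_2-p=p-1-z_1-z_2 .$$
Summing,
$$D\ge z_1(z_2-1)+z_2(z_1-1)+p-1-z_1-z_2=p-3+2(z_1-1)(z_2-1)\ge p-3,$$
a contradiction.

Suppose $Z_1=\emptyset$. Then $B_1\cup\{z\},B_2,B_3,\dots,B_r$ are independent of sizes $p,p-1,p,\dots,p$. So the graph is $r$-partite with exactly the part sizes treated in Step 7, and $D\ge p-1$: each of the $p-1$ vertices of $B_2$ misses one of the $d+1$ vertices outside $B_2$, and each such miss is a unit of deficiency at the other end. This is a contradiction. The case $Z_2=\emptyset$ is symmetric. $\square$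

So $\gamma(\sigma)=\alpha$ for all $r\ge3$, and $\alpha<h$ only if $-(r-2)\le u\le-1$, or $u=1$ and $p\ge5$.

**Step 9. $\gamma(\sigma+1)=h$ when $\alpha<h$.** We need a block with $D\le1$ on $m'=m+2=d+p+2$ vertices.

*Case $u=-t$, $1\le t\le r-2$.* Take $R=r-2-t$ parts of size $p$ (degree $m'-p=d+2$) and $t+2\ge3$ parts of size $p+1$ (degree $d+1$). The total is $rp+t+2=m'$. We need $F$ with degree $2$ at the vertices of the small parts and degree $1$ at the vertices of the large parts, up to one extra edge. Let $N$ be a round-robin matching on the large parts.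

If $R\ge2$ and $Rp\ge3$, let $F$ be $N$ together with a Hamilton cycle on the small parts. If $R=0$, let $F=N$. Otherwise $R=1$ or $(R,p)=(2,1)$. Then the number $Rp$ of small-part vertices is at most $|N|=\lfloor(t+2)(p+1)/2\rfloor$: for $R=1$ because $p\le\lfloor3(p+1)/2\rfloor$, for $(2,1)$ because $2\le t+2$. For each small-part vertex $y$ choose a different edge $xx'\in N$ and replace it in $F$ by $xy$ and $x'y$. Now $y$ has degree $2$, and $x,x'$ still have degree $1$. In each case, if $N$ misses a vertex, add an extra edge there. Then $D\le1$.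

*Case $u=1$, $p\ge5$.* Take $r-1\ge2$ parts of size $p$ (degree $d+2$) and one part $P_0$ of size $p+1$ (degree $d+1$). The total is $rp+1=m'$. Take a Hamilton cycle on the union of the $r-1$ parts, which has $(r-1)p\ge2p$ edges, and remove $\lfloor\frac{p+1}2\rfloor$ of its edges. For each removed edge $xy$ add $xx'$ and $yy'$ with new distinct vertices $x',y'\in P_0$. Let $F$ be the resulting edge set. Every vertex outside $P_0$ still has degree $2$ in $F$, and the used vertices of $P_0$ have degree $1$. If $p+1$ is odd, one vertex of $P_0$ remains, and we add an extra edge there. Then $D\le1$.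

This proves Proposition 3 for $r\ge3$.

## 9. Triangle-free blocks: blow-ups of the pentagon

From here on $r=2$, $\sigma=d$, $\alpha=1$. The letter $p$ is free for other use. Write $s=d+\delta$, $m=2d+2\delta+1$. Bipartite graphs have no positive gain, and the shortest odd cycle available is the pentagon.

**Definition.** A *blow-up* here is a graph on five disjoint independent classes $A_1,\dots,A_5$ with edges only between cyclically consecutive classes. It is *complete* if all consecutive pairs are completely joined.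

A blow-up is triangle-free, since three classes of a pentagon are never pairwise consecutive. With five classes of size $3$, the complete blow-up is $6$-regular on $15$ vertices and has $45=6\cdot7+3$ edges. For $0\le b\le N$, a $b$-regular bipartite graph on $N+N$ vertices is given by the edges $b_xb'_{x+y}$, $x\in\mathbb Z_N$, $0\le y<b$.

**Step 10. Five constructions.** They give the lower bounds in (ii) and prove (iii).

**(T1)** $0\le\delta\le h-1$. $|A_1|=1$, $|A_2|=|A_5|=\delta+1$, $|A_3|=|A_4|=d-1$; the pairs $A_1A_2$, $A_1A_5$, $A_2A_3$, $A_5A_4$ are complete and $A_3A_4$ is $(d-1-\delta)$-regular. There are $1+2(\delta+1)+2(d-1)=m$ vertices. Vertices of $A_2,A_5$ have degree $1+(d-1)=d$, vertices of $A_3,A_4$ have degree $(\delta+1)+(d-1-\delta)=d$, and the vertex of $A_1$ has degree $2\delta+2\le2h\le d$. So $D=d-2\delta-2$ and the gain is $\delta+1$. Hence $\gamma(d+\delta)\ge\delta+1$. For $\delta=h-1$ the gain is $h$.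

**(T2)** $d=4\delta+2$. Complete blow-up with classes of size $2\delta+1$; $m=10\delta+5$ and $D=0$.

**(T3)** $d=4\delta$. $|A_1|=2\delta-1$, $|A_2|=|A_5|=2\delta$, $|A_3|=|A_4|=2\delta+1$; all consecutive pairs are complete except $A_3A_4$, which is $2\delta$-regular. The degrees are $4\delta$ in $A_1$, $(2\delta-1)+(2\delta+1)$ in $A_2,A_5$, and $2\delta+2\delta$ in $A_3,A_4$. The number of vertices is $10\delta+1=m$ and $D=0$.

**(T4)** $d=4\delta-3\ge3$. Complete blow-up with classes of size $2\delta-1$; it has $10\delta-5=m$ vertices and is $(d+1)$-regular. The round-robin order of the five classes runs through consecutive classes, so it is a Hamilton cycle $h_0h_1\dots h_{m-1}$ of odd length. Delete $h_0h_1,\,h_2h_3,\dots,h_{m-3}h_{m-2}$ and $h_{m-2}h_{m-1}$. Every vertex loses one edge, except that $h_{m-2}$ loses two. So $D=1$.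

**(T5)** $d=4\delta-5\ge3$. Put $a=\frac{d+1}2=2\delta-2$, which is even and at least $2$. The class sizes of $A_1,\dots,A_5$ are $a,a-1,a,a+1,a+1$, and $m=5a+1=10\delta-9$. In the complete blow-up the degrees are $2a,2a,2a,2a+1,2a+1$, so they exceed $d=2a-1$ by $1,1,1,2,2$. Let $A_1=\{x_l\}$, $A_2=\{y_l\}$, $A_3=\{z_l\}$, $A_4=\{s_l\}$, $A_5=\{t_l\}$, and let $\xi_1,\dots,\xi_a$ be $x_{a/2+1},\dots,x_a,z_{a/2+1},\dots,z_a$. Delete the following edges:

- $x_lt_l$ and $z_ls_l$ for $1\le l\le a/2$;
- $\xi_ly_l$ for $1\le l\le a-1$, and $\xi_ay_1$;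
- $s_lt_l$ for $1\le l\le a+1$;
- $s_lt_{l+1}$ for $\frac a2+1\le l\le a$, and $s_{a+1}t_{a/2+1}$.

The last line is a cyclic shift on $\frac a2+1\ge2$ indices, so it is disjoint from the third line, and all these edges are distinct. Every vertex of $A_1$ and $A_3$ lies on one of them. Every vertex of $A_2$ lies on one, except that $y_1$ lies on two. A vertex $s_l$ or $t_l$ with $l\le a/2$ lies on one from the first and one from the third line; with $l>a/2$ it lies on one from the third and one from the fourth. So $D=1$.

*Consequences.* $\gamma(d+\tau)=h$. Indeed, for $d$ even $\tau=\lceil\frac{d-2}4\rceil$ is the $\delta$ of (T2) or (T3). For $d$ odd with $\tau=\frac{d-3}2=h-1$ use (T1). For $d$ odd with $\tau=\lceil\frac{d+3}4\rceil<\frac{d-3}2$, $\tau$ is the $\delta$ of (T4) if $d\equiv1$ and of (T5) if $d\equiv3\pmod4$. Moreover, as $\tau\le h-1$, (T1) gives $\gamma(d+\delta)\ge\delta+1=\alpha+\delta$ for $0\le\delta<\tau$. By (1), all that remains is the following statement.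

**Proposition 4.** Let $0\le\delta<\tau$. Every triangle-free graph $G$ on $m=2d+2\delta+1$ vertices with $\Delta\le d$ has $D\ge d-2\delta-2$.

## 10. Triangle-free blocks: counting on a pentagon

Put
$$\theta=5d-2m=d-4\delta-2 .$$
The claim of Proposition 4 is $D\ge\theta+2\delta$.

**Step 11. Possible values of $\theta$.** We see which cases can occur. Since $\delta<\tau\le h-1$, we have $\delta\le h-2$, so $d\ge2h\ge2\delta+4$. If $d$ is even, $\delta<\frac{d-2}4$ gives $\theta\ge1$. If $d$ is odd, $\delta<\frac{d+3}4$ gives $4\delta<d+3$, and since both sides are even, $4\delta\le d+1$. So $\theta\ge-3$, and $\theta$ is odd. Hence one of the following holds: $\theta\ge1$; or $\theta=-1$, $d=4\delta+1$, $h=2\delta$, and then $\delta\le h-2$ gives $\delta\ge2$; or $\theta=-3$, $d=4\delta-1$, $h=2\delta-1$, and then $\delta\ge3$.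

We may assume $D<d$, since otherwise there is nothing to prove.

**Step 12. $G$ contains a pentagon.** This gives the place from which to count. If $G$ were bipartite, its smaller side would have at most $d+\delta$ vertices, so $e\le d(d+\delta)$ and $D\ge d$. So $G$ has an odd cycle. Let $C$ be a shortest one, of length $\ell\ge5$. A chord would split $C$ into two arcs, one of even length at most $\ell-2$, and this arc with the chord would be a shorter odd cycle. So $C$ is induced.

Every vertex has at most two neighbors on $C$. For vertices of $C$ this is clear. For $\ell=5$ it holds because the neighbors of a vertex are independent, and a pentagon has no three independent vertices. For $\ell\ge7$, suppose $v\notin C$ has three neighbors on $C$. They cut $C$ into three arcs of odd total length, so one arc has odd length $b$, and with $v$ it forms an odd cycle of length $b+2$. Thus $b\ge\ell-2$, and the other two arcs have length $1$, which gives triangles, a contradiction.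

Counting the degrees of the vertices of $C$, $\ell d-D\le\sum_{v\in C}\deg v\le2m$. If $\ell\ge7$, then $D\ge7d-2m=3d-4\delta-2\ge d$, since $d\ge2\delta+1$. This contradicts $D<d$. So $\ell=5$.

**Definition.** Let $C=v_1v_2v_3v_4v_5$ be a pentagon in $G$ (indices mod $5$). $A_i$ is the set of vertices whose neighbors on $C$ are exactly $v_{i-1},v_{i+1}$; thus $v_i\in A_i$. Put $a_i=|A_i|$. $W$ is the set of vertices with at most one neighbor on $C$, $\beta_i=|W\cap N(v_i)|$, and $\mu=\mu(C)=\sum_{v}(2-|N(v)\cap C|)$. A vertex of $W$ with exactly one neighbor $v_i$ on $C$ is said to have *index* $i$.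

Since two nonadjacent vertices of $C$ have the form $v_{i-1},v_{i+1}$, we have $V=A_1\sqcup\dots\sqcup A_5\sqcup W$. Moreover
$$|W|\le\mu=2|W|-\sum\beta_i .$$

As an example take (T1) with $d=5$, $\delta=1$ ($m=13$, $\theta=-1$). Its classes have sizes $1,2,4,4,2$, and the two classes of size $4$ are joined by $b_x\sim b'_x,b'_{x+1},b'_{x+2}$. Let $C$ contain one vertex from each class, with $v_3=b_0$, $v_4=b'_0$. The vertex $b_1$ is not adjacent to $b'_0$, so it has the single neighbor $v_2$ on $C$ and index $2$. Likewise $b'_3$ is not adjacent to $b_0$ and has index $5$. All other vertices have two neighbors on $C$. So $W=\{b_1,b_3'\}$, $\mu=2$, and with respect to $C$ we have $(a_1,\dots,a_5)=(1,2,3,3,2)$. The deficiencies on $C$ sum to $1$ (from $v_1$), which is $\theta+\mu$.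

**Step 13. Identities and the basic inequality.** We bound $D$ from below by deficiencies on $C$. From $\mu=2m-\sum\deg v_i$, and since $N(v_i)=A_{i-1}\cup A_{i+1}\cup(W\cap N(v_i))$,
$$\sum_i\mathrm{def}(v_i)=\theta+\mu\ \ (\ge0),\qquad a_{i-1}+a_{i+1}=d-\mathrm{def}(v_i)-\beta_i=:\varphi_i. \tag{3}$$
Solving the second system,
$$2a_i=\varphi_{i-1}+\varphi_i+\varphi_{i+1}-\varphi_{i-2}-\varphi_{i+2}, \tag{4}$$
because $\varphi_{i-1}+\varphi_{i+1}=2a_i+a_{i-2}+a_{i+2}$, $\varphi_{i-2}+\varphi_{i+2}=a_{i+2}+a_{i-1}+a_{i+1}+a_{i-2}$ and $\varphi_i=a_{i-1}+a_{i+1}$. Hence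
$$2a_i\ge d-\sum_l(\mathrm{def}(v_l)+\beta_l)=d-(\theta+\mu)-\sum\beta_l=d-\theta-2|W|=4\delta+2-2|W| .$$

A plain count on $C$ yields only $D\ge\theta+\mu$, which lacks the term $2\delta$. The remedy is to let each $v_i$ speak for its whole class. Choose $C$ with $\sum\mathrm{def}(v_i)$ minimum. For $x\in A_i$, replacing $v_i$ by $x$ gives another pentagon, so $\mathrm{def}(x)\ge\mathrm{def}(v_i)$. Therefore, using also $a_i\ge1$,
$$D\ge\sum_ia_i\,\mathrm{def}(v_i)\ge(\theta+\mu)\cdot\max(1,\,2\delta+1-|W|). \tag{5}$$

**Step 14. The case $\theta\ge1$.** Here (5) is enough. Put $x=|W|\le\mu$. If $x\le2\delta$, then $D\ge(\theta+x)(2\delta+1-x)$. This is concave in $x$, so it is at least the smaller of its values $(2\delta+1)\theta$ and $\theta+2\delta$ at $x=0$ and $x=2\delta$, and $(2\delta+1)\theta\ge\theta+2\delta$ as $\theta\ge1$. If $x>2\delta$, then $D\ge\theta+x>\theta+2\delta$. $\square$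

**Step 15. $\theta=-c$ with $c\in\{1,3\}$: reduction to full pentagons.** The target is now $D\ge2\delta-c$. We see how far (5) goes. Suppose $\mu\ge c+1$, so $\theta+\mu\ge1$. If $|W|\le c+1$, then $D\ge2\delta+1-|W|\ge2\delta-c$. If $c+1\le|W|\le2\delta$, then $D\ge(|W|-c)(2\delta+1-|W|)$, which is concave with the value $2\delta-c$ at both ends. If $|W|\ge2\delta$, then $D\ge\mu-c\ge2\delta-c$. So the target holds when $\mu\ge c+1$.

By (3), $\mu\ge c$. What is left is $\mu=c$, and then $\sum\mathrm{def}(v_i)=0$. All vertices of $C$ are full, and (5) says only $D\ge0$. This is the exact point where counting on the pentagon gives nothing. The new source of deficiency must be the few vertices of $W$: they do not fit into the blow-up structure, and each of them destroys adjacencies between the classes.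

**Step 16. Local facts at a full pentagon.** Let $C$ be any pentagon whose vertices are all full. Then $\mu(C)=c$ by (3). A vertex $x\in A_i$ has neighbors only in $A_{i-1}\cup A_{i+1}\cup W$: a vertex of $A_i$, $A_{i+2}$ or $A_{i-2}$ shares the neighbor $v_{i-1}$ or $v_{i+1}$ with $x$, so adjacency would give a triangle. Let $\mathrm{miss}(x)$ be the number of non-neighbors of $x$ in $A_{i-1}\cup A_{i+1}$, let $\deg_W(x)=|N(x)\cap W|$, and let $\mathrm{Miss}$ be the number of nonadjacent pairs between consecutive classes ("missing pairs"). Then $\deg x=a_{i-1}+a_{i+1}-\mathrm{miss}(x)+\deg_W(x)$, and (3) with $\mathrm{def}(v_i)=0$ gives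
$$0\le\mathrm{def}(x)=\beta_i+\mathrm{miss}(x)-\deg_W(x)\qquad(x\in A_i). \tag{6}$$

For $w\in W$ put $N_j(w)=N(w)\cap A_j$, $n_j(w)=|N_j(w)|$. Let $w$ have index $i$. Vertices of $A_{i\pm1}$ are adjacent to $v_i$, so $n_{i\pm1}(w)=0$. Put $g(w)=a_i-n_i(w)\ge0$. The classes $A_{i+2},A_{i-2}$ are consecutive; call them the *side classes* of $w$, and $n_{i+2}(w),n_{i-2}(w)$ its *side numbers*. All pairs in $N_{i+2}(w)\times N_{i-2}(w)$ are missing, since an edge there would form a triangle with $w$.

The words apply to the example above too (though its $v_1$ is not full): $w=b'_3$ has index $5$ and side classes $A_2,A_3$. Its neighbors are $b_1\in W$, $b_2,b_3\in A_3$ and both vertices of $A_5$. So its side numbers are $n_2=0$, $n_3=2$, and $g=0$.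

## 11. One irregular vertex: $d=4\delta+1$

**Step 17. The case $\theta=-1$.** We show $D\ge2\delta-1$. As $\mu=1$, $W$ consists of one vertex $w$ with an index, say $1$. By (4), $2a_1=d-1$, so $a_1=2\delta$. Let $p,q$ be the side numbers of $w$, that is $p=n_3(w)$, $q=n_4(w)$. Then $\deg w=a_1-g(w)+p+q$. Summing (6) over all classes and adding $\mathrm{def}(w)=d-\deg w$,
$$D=\big(a_1+2\,\mathrm{Miss}-\deg w\big)+\big(d-\deg w\big)=d-a_1+2g(w)+2(\mathrm{Miss}-p-q)\ge2\delta+1+2(\mathrm{Miss}-p-q).$$
A vertex $x\in N_3(w)$ has $\beta_3=0$ and $\deg_W(x)=1$, so $\mathrm{miss}(x)\ge1$ by (6). A missing pair contains at most one vertex of $A_3$, so $\mathrm{Miss}\ge p$. In the same way $\mathrm{Miss}\ge q$. Also $\mathrm{Miss}\ge pq$, from the pairs in $N_3(w)\times N_4(w)$. If $\min(p,q)\le1$, then $\mathrm{Miss}-p-q\ge\max(p,q)-p-q=-\min(p,q)\ge-1$. Otherwise $\mathrm{Miss}-p-q\ge pq-p-q=(p-1)(q-1)-1\ge-1$. Hence $D\ge2\delta-1$. $\square$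

## 12. Three irregular vertices: $d=4\delta-1$

Now $\theta=-3$, $d=4\delta-1$, $m=10\delta-1$, $\delta\ge3$, and the target is $D\ge2\delta-3$. Suppose $D\le2\delta-4$. As $D\equiv d$ is odd, $D\le2\delta-5$. We have a full pentagon, and every full pentagon has $\mu=3$.

**Step 18. We may assume that $|W|=3$ and each vertex of $W$ has an index.** This removes vertices with no neighbor on $C$. Each vertex of $W$ contributes $1$ or $2$ to $\mu=3$. So if the assumption fails, $W=\{w',w''\}$ with $w'$ of some index, say $1$, and $w''$ without neighbors on $C$. By (4), $a_1=\frac{d-1}2=2\delta-1$. The vertex $w''$ has at least $d-1-\mathrm{def}(w'')$ neighbors in $\bigcup A_i$, of which at most $D-\mathrm{def}(w'')$ are not full. So at least $d-1-D\ge2\delta+3>a_1$ of them are full. Hence $w''$ has a full neighbor $x\in A_i$ with $i\ne1$.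

Let $C'$ be $C$ with $v_i$ replaced by $x$. It is a full pentagon, so $\mu(C')=3$. By (6) and $\beta_i=0$, $\mathrm{miss}(x)=\deg_W(x)$. Each of the $\mathrm{miss}(x)$ non-neighbors of $x$ in $A_{i\pm1}$ has lost its neighbor $v_i$ and has exactly one neighbor on $C'$. So does $w''$, namely $x$. If $w'\not\sim x$, then $\mathrm{miss}(x)=1$, and $w'$ has exactly the one neighbor $v_1$ on $C'$. If $w'\sim x$, then $\mathrm{miss}(x)=2$. Either way three vertices have exactly one neighbor on $C'$. They contribute $3=\mu(C')$, so no other vertex contributes, and $C'$ is as desired. We rename $C'$ to $C$.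

**Step 19. Bookkeeping.** The aim is to express $D$ by one number $L$ and to bound $L$ by choosing two classes. Now $\beta_i$ is the number of $w\in W$ of index $i$, and $\sum\beta_i=3$. Put $\kappa_j=\beta_{j+2}+\beta_{j-2}$. By (4), $2a_j=d-(3-\kappa_j)+\kappa_j$, so $a_j=2\delta-2+\kappa_j$. If $A_j$ is a side class of $w$, then $v_j\in A_j$ is not adjacent to $w$, so
$$n_j(w)\le a_j-1=2\delta-3+\kappa_j=:\mathrm{cap}_j. \tag{7}$$
Let
$$\eta_j=\sum_{w:\ \text{index } j\pm2}n_j(w)-\sum_{w:\ \text{index } j}g(w),$$
let $\rho$ be the number of pairs in $W$ whose indices are at cyclic distance $2$ (so $\sum_w\kappa_{\mathrm{index}(w)}=2\rho$, counting ordered pairs), let $e(W)$ be the number of edges inside $W$, and put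
$$L=\sum_j\eta_j-\mathrm{Miss}+e(W)+\rho .$$

Each $w\in W$ has $a_{\mathrm{index}(w)}-g(w)+(\text{sum of its side numbers})$ neighbors in $\bigcup A_j$. Over all $w$ these add up to $\sum_wa_{\mathrm{index}(w)}+\sum_j\eta_j$. Summing (6) over all classes gives $\sum_wa_{\mathrm{index}(w)}+2\,\mathrm{Miss}$ minus this number, which is $2\,\mathrm{Miss}-\sum_j\eta_j$. The deficiencies of $W$ add up to $3d-\sum_wa_{\mathrm{index}(w)}-\sum_j\eta_j-2e(W)$. Together, with $3d-\sum_wa_{\mathrm{index}(w)}=3(4\delta-1)-3(2\delta-2)-2\rho=6\delta+3-2\rho$,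
$$D=6\delta+3-2L. \tag{8}$$
So it suffices to show $L\le2\delta+3$. This gives $D\ge2\delta-3$, a contradiction.

For each $j$ we have $\sum_{x\in A_j}\deg_W(x)=\sum_wn_j(w)=\eta_j+\beta_ja_j$. So (6) gives $\sum_{x\in A_j}\mathrm{miss}(x)\ge\eta_j$: at least $\eta_j$ missing pairs meet $A_j$. If $j,j'$ are distinct and non-consecutive, no missing pair meets both $A_j$ and $A_{j'}$, so $\mathrm{Miss}\ge\eta_j+\eta_{j'}$ and
$$\{j,j'\}:\qquad L\le\sum_{l\ne j,j'}\eta_l+e(W)+\rho, \tag{9}$$
and missing pairs that do not meet $A_j\cup A_{j'}$ may be subtracted in addition. We refer to an application of (9) by writing the pair $\{j,j'\}$.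

If $w\sim w'$ in $W$, their neighborhoods are disjoint, and hence
$$g(w')\ge n_l(w)\ \text{ if } w'\text{ has index } l;\qquad n_l(w)+n_l(w')\le\mathrm{cap}_l\ \text{ if }A_l\text{ is a side class of both} \tag{10}$$
(in the second part both sets avoid $v_l$). Vertices of $W$ of equal index have a common neighbor on $C$, so they are nonadjacent. As $G$ is triangle-free, $e(W)\le2$.

**Step 20. Side numbers are small.** The next claim says that a vertex of $W$ cannot have two large side numbers, because the missing pairs between the two neighborhoods would cost too much.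

**Claim 5.** Each $w\in W$ has a side number $\le1$, unless all three indices are equal and its side numbers are $(3,3)$.

*Proof.* Let $w$ have index $i$, $p=n_{i+2}(w)$, $q=n_{i-2}(w)$ and $t=\deg_W(w)$. A vertex of $W$ of index $l$ has neighbors only in $A_l$ and $A_{l\pm2}$ among the classes. So a vertex $y\in N_{i+2}(w)$ can be adjacent only to vertices of $W$ with index $i+2$, $i$ or $i+4=i-1$, and it is not adjacent to neighbors of $w$. Hence
$$\deg_W(y)-\beta_{i+2}\le e_1:=\beta_i+\beta_{i-1}-t_1,$$
where $t_1$ is the number of neighbors of $w$ in $W$ with index in $\{i+2,i-1\}$ (there are none with index $i$). Likewise for $y\in N_{i-2}(w)$,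
$$\deg_W(y)-\beta_{i-2}\le e_2:=\beta_i+\beta_{i+1}-t_2,$$
with $t_2$ for the index set $\{i-2,i+1\}$. Here $t_1+t_2=t$.

A vertex of $N_{i+2}(w)$ misses all $q$ vertices of $N_{i-2}(w)$, and vice versa. So by (6), with $x^+=\max(x,0)$, $\mathrm{def}(y)\ge(q-e_1)^+$ on $N_{i+2}(w)$ and $\mathrm{def}(y)\ge(p-e_2)^+$ on $N_{i-2}(w)$. Moreover
$$\mathrm{def}(w)\ge d-a_i-p-q-t=2\delta+1-\kappa_i-p-q-t. \tag{11}$$
Adding these and using $D\le2\delta-5$ and $\kappa_i=3-\beta_i-\beta_{i-1}-\beta_{i+1}$,
$$p+q-p(q-e_1)^+-q(p-e_2)^+\ \ge\ 6-\kappa_i-t\ =\ e_1+e_2+3-\beta_i .$$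
Suppose $p,q\ge2$. Since $x-2(x-e)^+=e-|x-e|$ for all $x,e$, the left side is at most
$$q-2(q-e_1)^++p-2(p-e_2)^+=e_1+e_2-|q-e_1|-|p-e_2| .$$
Hence $3-\beta_i\le-|q-e_1|-|p-e_2|\le0$. So $\beta_i=3$, $q=e_1$ and $p=e_2$. All indices are equal, so $\beta_{i\pm1}=0$, $t=0$, $e_1=e_2=3$ and $p=q=3$. $\square$

**Step 21. The five index patterns.** Up to rotation and reflection of the pentagon, the indices are: all equal; two equal and the third at distance $1$ or $2$; three distinct indices whose complement is a consecutive pair, or a non-consecutive pair. In each pattern we find pairs for (9) that give $L\le2\delta+3$. From here on $w_1,w_2,\dots$ denote the vertices of $W$.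

**Pattern 1, 1, 1.** Here $\rho=e(W)=0$, the side classes are $A_3,A_4$, $\kappa_3=\kappa_4=3$, and $\mathrm{cap}_3=\mathrm{cap}_4=2\delta$. As $\eta_1\le0$ and $\eta_2=\eta_5=0$, the pair $\{3,5\}$ gives $L\le\sum_wn_4(w)$, and $\{2,4\}$ gives $L\le\sum_wn_3(w)$. If no $w$ has side numbers $(3,3)$, then by Claim 5 two of the $w$ have $n_3\le1$, or two have $n_4\le1$, so $L\le1+1+2\delta$.

Suppose $w_1$ has side numbers $(3,3)$. By (11) with $\kappa_1=t=0$, $\mathrm{def}(w_1)\ge2\delta+1-6=2\delta-5\ge D$. So all other vertices are full. For $y\in N_3(w_1)\cup N_4(w_1)$, (6) with $\beta_3=\beta_4=0$ gives $\deg_W(y)=\mathrm{miss}(y)\ge3$, so $y$ is adjacent to all of $W$. Hence another $w_2\in W$ has both side numbers at least $3$. By Claim 5 they are $(3,3)$, and $\mathrm{def}(w_2)\ge2\delta-5\ge1$. But $w_2$ is full, a contradiction.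

In the remaining patterns every $w\in W$ has a side number $\le1$.

**Pattern 1, 1, 2.** Let $w_1,w_2$ have index $1$ and $w_3$ index $2$. Then $(\kappa_1,\dots,\kappa_5)=(0,0,2,3,1)$, $\mathrm{cap}_3=2\delta-1$, $\mathrm{cap}_4=2\delta$, $\mathrm{cap}_5=2\delta-2$, $\rho=0$. The side classes are $A_3,A_4$ for $w_1,w_2$ and $A_4,A_5$ for $w_3$. Let $q_k=n_4(w_k)$, and let $p_k$ be the other side number. Here $\eta_1,\eta_2\le0$. So $\{3,5\}$ gives $L\le\sum q_k+e(W)$, and $\{2,4\}$ gives $L\le\sum p_k+e(W)$.

If two of the $p_k$ are $\le1$, then $L\le2+(2\delta-1)+2=2\delta+3$. Otherwise two of the $p_k$ are at least $2$, so two of the $q_k$ are $\le1$. If $e(W)\le1$, then $L\le2+2\delta+1$. If $e(W)=2$, then $w_3\sim w_1,w_2$, and by (10) $q_1+q_3\le2\delta$ and $q_2+q_3\le2\delta$. One of $q_1,q_2$ is $\le1$, so $\sum q_k\le1+2\delta$ and $L\le2\delta+3$.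

**Pattern 1, 1, 3.** Let $w_1,w_2$ have index $1$ and $w_3$ index $3$. Then $(\kappa_j)=(1,0,2,2,1)$, $\mathrm{cap}_1=\mathrm{cap}_5=2\delta-2$, $\mathrm{cap}_3=\mathrm{cap}_4=2\delta-1$, $\rho=2$. For $k=1,2$ let $p_k=n_3(w_k)$, $q_k=n_4(w_k)$. Let $p_3=n_5(w_3)$, $q_3=n_1(w_3)$, and $g_k=g(w_k)$. Then
$$\eta_1=q_3-g_1-g_2,\quad\eta_2=0,\quad\eta_3=p_1+p_2-g_3,\quad\eta_4=q_1+q_2,\quad\eta_5=p_3 .$$
Since $\rho=2$, we need, for one choice of pair, that the sum of the three $\eta$'s in (9) plus $e(W)$ is at most $2\delta+1$.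

Suppose $q_1,q_2\le1$. If $p_3\le1$, use $\{1,3\}$: $\eta_2+\eta_4+\eta_5\le3$. If $q_3\le1$, use $\{3,5\}$: $\eta_1+\eta_2+\eta_4\le3$. This is enough, since $3+2\le2\delta+1$. One of the two cases applies by Claim 5.

Otherwise, by symmetry between $w_1$ and $w_2$, let $q_2\ge2$, so $p_2\le1$.

- If $e(W)=2$, then $w_3\sim w_1,w_2$, so $g_3\ge p_1,p_2$ by (10) and $\eta_3\le\min(p_1,p_2)\le1$. With $\{1,4\}$: $\eta_2+\eta_3+\eta_5\le1+(2\delta-2)=2\delta-1$.
- If $e(W)\le1$ and $q_1\ge2$, then $p_1\le1$. With $\{1,4\}$: $\eta_3+\eta_5\le2+(2\delta-2)=2\delta$.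
- If $e(W)\le1$, $q_1\le1$ and $q_3\le1$, use $\{3,5\}$: $\eta_1+\eta_4\le\eta_1+1+(2\delta-1)=\eta_1+2\delta$. If $e(W)=0$, then $\eta_1\le1$. If $e(W)=1$, then $w_3\sim w_k$ for one $k\le2$, so $g_k\ge q_3$ and $\eta_1\le0$. Both are enough.
- If $e(W)\le1$, $q_1\le1$ and $p_3\le1$, use $\{1,4\}$. If $e(W)=0$, then $\eta_3+\eta_5\le p_1+p_2+p_3\le(2\delta-1)+1+1=2\delta+1$. If $e(W)=1$, then $g_3\ge p_k$ for some $k\le2$, so $\eta_3\le2\delta-1$ and $\eta_3+\eta_5\le2\delta$.

By Claim 5 for $w_3$, these cases cover everything.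

**Pattern 1, 2, 3.** Let $w_k$ have index $k$ for $k=1,2,3$. Then $(\kappa_j)=(1,0,1,2,2)$, $\mathrm{cap}_1=\mathrm{cap}_3=2\delta-2$, $\mathrm{cap}_4=\mathrm{cap}_5=2\delta-1$, $\rho=1$. Write $(p_1,q_1)=(n_3,n_4)(w_1)$, $(p_2,q_2)=(n_4,n_5)(w_2)$, $(p_3,q_3)=(n_5,n_1)(w_3)$, $g_k=g(w_k)$. Then
$$\eta_1=q_3-g_1,\quad\eta_2=-g_2,\quad\eta_3=p_1-g_3,\quad\eta_4=q_1+p_2,\quad\eta_5=q_2+p_3 .$$
We need three $\eta$'s plus $e(W)$ to be at most $2\delta+2$. The reflection $j\mapsto4-j$ exchanges $w_1$ with $w_3$ and $p_2$ with $q_2$, so by Claim 5 for $w_2$ we may assume $p_2\le1$. Note that if $e(W)=2$, then either $w_1\sim w_3$, or both $w_1\sim w_2$ and $w_2\sim w_3$.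

Suppose $q_1\le1$. With $\{3,5\}$ the sum is at most $q_3+q_1+p_2\le(2\delta-2)+2=2\delta$, which is enough.

Suppose $q_1\ge2$, so $p_1\le1$, and $p_3\le1$. With $\{1,4\}$ the sum is at most $\eta_3+q_2+p_3\le1+(2\delta-1)+1=2\delta+1$, enough if $e(W)\le1$. If $e(W)=2$ and $w_1\sim w_3$, then $g_3\ge p_1$ and $\eta_3\le0$. If $e(W)=2$ and $w_2\sim w_3$, then $q_2+p_3\le\mathrm{cap}_5=2\delta-1$. Either way the sum is at most $2\delta$.

Suppose $q_1\ge2$ and $p_3\ge2$, so $q_3\le1$. With $\{3,5\}$ the sum is at most $\eta_1+q_1+p_2\le1+(2\delta-1)+1=2\delta+1$, enough if $e(W)\le1$. If $e(W)=2$ and $w_1\sim w_3$, then $g_1\ge q_3$ and $\eta_1\le0$. If $e(W)=2$ and $w_1\sim w_2$, then $q_1+p_2\le\mathrm{cap}_4=2\delta-1$. Either way the sum is at most $2\delta$.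

**Pattern 1, 2, 4.** Let $w_1,w_2,w_4$ have index $1,2,4$. Then $(\kappa_j)=(1,1,1,2,1)$, $\mathrm{cap}_4=2\delta-1$, the other caps are $2\delta-2$, and $\rho=2$. Write $(p_1,q_1)=(n_3,n_4)(w_1)$, $(p_2,q_2)=(n_4,n_5)(w_2)$, $(p_4,q_4)=(n_1,n_2)(w_4)$, $g_k=g(w_k)$. Then
$$\eta_1=p_4-g_1,\quad\eta_2=q_4-g_2,\quad\eta_3=p_1,\quad\eta_4=q_1+p_2-g_4,\quad\eta_5=q_2 .$$
We need the total in (9) without $\rho$ to be at most $2\delta+1$. The reflection $j\mapsto3-j$ exchanges $w_1$ with $w_2$ and $p_4$ with $q_4$, so we may assume $q_4\le1$.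

Suppose $q_1\ge2$ or $p_2\ge2$. Then $p_1\le1$ or $q_2\le1$, so $p_1+q_2\le2\delta-1$. With $\{1,4\}$: $\eta_2+\eta_3+\eta_5\le\eta_2+2\delta-1\le2\delta$, enough if $e(W)\le1$. Let $e(W)=2$. If $w_4\sim w_2$, then $g_2\ge q_4$, $\eta_2\le0$, and the sum is at most $2\delta-1$. Otherwise $w_4\sim w_1$, so $g_1\ge p_4$ and $\eta_1\le0$, and $\{2,4\}$ gives $\eta_1+\eta_3+\eta_5\le2\delta-1$.

Suppose $q_1,p_2\le1$. Use $\{3,5\}$ and subtract also the $p_4q_4$ missing pairs between $N_1(w_4)\subseteq A_1$ and $N_2(w_4)\subseteq A_2$, which do not meet $A_3\cup A_5$. As $q_4\in\{0,1\}$, $p_4+q_4-p_4q_4$ equals $p_4$ or $1$, hence is at most $2\delta-2$. So the total $\eta_1+\eta_2+\eta_4-p_4q_4$ is at most $(2\delta-2)+2=2\delta$, enough if $e(W)\le1$. Let $e(W)=2$. If $w_4\sim w_1$, then $\eta_1\le0$ and $\eta_1+\eta_2+\eta_4\le0+1+2=3$, enough since $3+2\le2\delta+1$. Otherwise $w_4\sim w_2$. Then $g_2\ge q_4$ gives $\eta_2\le0$, and $g_4\ge p_2$ gives $\eta_4\le q_1$, so the sum is at most $p_4+q_1\le2\delta-1$, enough.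

So $L\le2\delta+3$ in all patterns, and by (8) $D\ge2\delta-3$, a contradiction. This proves Proposition 4, hence Proposition 3 and Theorem 2. $\blacksquare$

## 13. The triangle-free formula, a linear bound, and the price of forbidding $K_k$

**Triangle-free case ($k=3$).** With $\tau$ as in Section 5 for $r=2$, $Q=\lfloor n/(d+\tau)\rfloor$ and $S=n-(Q+1)d$, the maximum is
$$dn+\max\Big\{Q\Big\lfloor\frac d2\Big\rfloor,\ Q+1+S+\Big(\Big\lfloor\frac d2\Big\rfloor-1-\tau\Big)\Big\lfloor\frac S\tau\Big\rfloor\Big\},$$
where the second entry is present only if $S\ge0$. For $d=2$ we get $\tau=0$, $Q=\lfloor n/2\rfloor$ and $2n+\lfloor n/2\rfloor$, the count of Section 1.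

**Corollary 6.** $M\le dn+\Big\lfloor\dfrac{h\,n}{\sigma+\tau}\Big\rfloor$, with equality whenever $(\sigma+\tau)\mid n$.

*Proof.* By Lemma 1 it suffices that $\gamma(s)/s\le h/(\sigma+\tau)$ for all $s\ge1$. For $s<\sigma$ this holds as $\gamma(s)\le0$, and for $s\ge\sigma+\tau$ as $\gamma(s)\le h$. For $s=\sigma+x$ with $0\le x<\tau$ put $b=\alpha+x=\gamma(s)$. Then $h=\alpha+\tau+B\ge b+(\tau-x)$, and $b\le\sigma+x$ since $\alpha\le\sigma$. So
$$h(\sigma+x)-b(\sigma+\tau)\ge(\tau-x)(\sigma+x)-b(\tau-x)=(\tau-x)(\sigma+x-b)\ge0 .$$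
If $(\sigma+\tau)\mid n$, then $hQ$ attains the bound. $\square$

**Corollary 7.** For $r=d+1$ (that is, $k>i$, no clique condition) Theorem 2 gives $dn+\lfloor\frac d2\rfloor\lfloor n/\lceil\frac d2\rceil\rfloor$, the Chvátal–Hanson formula.

*Proof.* Here $r\ge3$ and $\frac{rd}{2(r-1)}=\frac{d+1}2$. For $d$ even, $\sigma=\frac d2$ and $u=d(d+1)-(d+1)d=0$, so $\alpha=h$ by Step 5. For $d$ odd, $\sigma=\frac{d+1}2$ and $u=d(d+2)-(d+1)d=d\ge2$, so $\alpha=h$. In both cases $\tau=0$, $\sigma=\lceil\frac d2\rceil$ and $\Gamma=hQ$. $\square$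

**Corollary 8.** Let $3\le k\le i$. The maximum equals the Chvátal–Hanson number for every $j$ if and only if $i$ is even and $2k\ge i+4$.

*Proof.* The condition says that $d$ is odd and $2r\ge d+3$. Suppose it holds. Then $d\ge3$ and $r\ge3$. For $s=\frac{d+1}2$ we have $m=d+2$, $p(s)=2$ and $u(s)=2r-d-2$, so $1\le u(s)\le r-1$ (the upper bound because $r\le d+1$). As $u(s)$ lies in $[-(r-2),r-1]$, an interval shorter than the step $2(r-1)$ between consecutive values of $u(\cdot)$, this $s$ is $\sigma$. Moreover $\alpha=h$: clear for $u\ge2$, and for $u=1$ we have $d=2r-3$, $h=r-2$ and $\alpha=\min\{r-2,r-1\}=h$. So $\tau=0$ and $\Gamma=h\lfloor n/\lceil\frac d2\rceil\rfloor$.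

Conversely, suppose the condition fails, and take $n=\lceil\frac d2\rceil$, where the Chvátal–Hanson formula has gain $h\ge1$. If $2s+1\le d$, then $\gamma(s)\le0$, as in Step 3. So in Lemma 1 only a single item $s=\lceil\frac d2\rceil$ can contribute, and we show $\gamma(s)<h$ for it. For $d$ even, $\gamma(\frac d2)=h$ would need $D=0$, that is, a $d$-regular graph on $d+1$ vertices. This is $K_{d+1}$, which is excluded by $r\le d$. For $d$ odd we have $2r<d+3$, so $u(s)=2r-d-2$ is odd and at most $-1$, and $p(s)=2$. If $u(s)\le-(r-1)$, then $\gamma(s)\le0<h$ by Step 3. Otherwise $s=\sigma$, and Step 5 applies with $t=-u(s)\ge1$. It gives $D\ge t(p+1)\ge3$ for every block, so $\gamma(s)<h$. $\square$
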